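# A triangle with a polynomial lattice-point count that cannot be reassembled into integral simplices

## 1. Points and segments: a polynomial count forces lattice vertices

Take a polytope whose vertices are rational, blow it up by $k=0,1,2,\dots$, and count the integer points it contains. When is the count a polynomial in $k$? We begin where the answer is easy.

A **rational polytope** $P\subset\mathbb R^d$ is the convex hull of finitely many points of $\mathbb Q^d$; it is **integral** if its vertices lie in $\mathbb Z^d$. Put
$$G(P,k)=\#(kP\cap\mathbb Z^d),\qquad k\in\mathbb Z_{\ge0}.$$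
Ehrhart's theorem says that $G(P,k)=\sum_{i=0}^{\dim P}G_i(P,k)\,k^i$, where each coefficient $G_i(P,\cdot)$ is periodic with period dividing $\mathrm{den}(P)$, the least positive integer $m$ for which $mP$ is integral. Such a function is called a quasi-polynomial. If $P$ is integral, the period is $1$ and $G(P,\cdot)$ is a polynomial. For example, $G([0,\tfrac12],k)=\lfloor k/2\rfloor+1$ has denominator $2$ and is not a polynomial. Always $G(P,0)=1$, because $0P=\{0\}$.

**Statement for $\dim P\le1$.** Let $P$ be a rational polytope of dimension at most $1$. Then $G(P,\cdot)$ is a polynomial if and only if $P$ is integral.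

One direction is Ehrhart's theorem. For the other, let $G(P,\cdot)$ be a polynomial.

**Step 1: the affine hull of $P$ contains an integer point.** (This step works in every dimension.) Suppose it does not, and let $q=\mathrm{den}(P)$. Let $k\ge1$ with $k\equiv1\pmod q$, and suppose $z\in kP\cap\mathbb Z^d$. Choose a vertex $p$ of $P$. Then $(k-1)p\in\mathbb Z^d$ because $q\mid k-1$, and with $z=ky$, $y\in P$, the point $z-(k-1)p=ky-(k-1)p$ is an affine combination of points of $P$. It is an integer point of $\mathrm{aff}\,P$, which is impossible. So $G(P,k)=0$ for infinitely many $k$, and the polynomial $G(P,\cdot)$ is zero. This contradicts $G(P,0)=1$.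

If $\dim P=0$, then $P=\mathrm{aff}\,P$ is an integer point and we are done.

**Step 2: the two ends of a segment.** Let $\dim P=1$ and let $z\in\mathrm{aff}\,P$ be an integer point. Then $\mathrm{aff}\,P\cap\mathbb Z^d=z+\mathbb Zw$ for a primitive $w\in\mathbb Z^d$, and $P=\{z+xw:a\le x\le b\}$ with $a,b\in\mathbb Q$. A point $kz+yw$ is an integer point exactly if $y\in\mathbb Z$, so
$$G(P,k)=\lfloor kb\rfloor-\lceil ka\rceil+1=k(b-a)+1-\{kb\}-\{-ka\}.$$
The periodic function $\{kb\}+\{-ka\}$ is thus a polynomial, hence constant, equal to its value $0$ at $k=0$. At $k=1$ we get $\{b\}+\{-a\}=0$ with both terms nonnegative, so $a,b\in\mathbb Z$. $\square$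

What changes in dimension $2$? Each end of the segment contributed its own nonnegative fractional part, and nothing could cancel. In the plane there are many rows of lattice points, and their errors can cancel each other.

## 2. A half-integral triangle that counts like an integral one

Let $T'=\mathrm{conv}\{(0,0),(2,0),(1,\tfrac12)\}$. The row of $kT'$ at integer height $y$, $0\le y\le k/2$, is the interval $[2y,2k-2y]$ and has $2k-4y+1$ integer points. With $m=\lfloor k/2\rfloor$,
$$G(T',k)=\sum_{y=0}^m(2k-4y+1)=(m+1)(2k+1-2m).$$
For $k=2m$ this is $(m+1)(2m+1)=\frac{(k+1)(k+2)}2$. For $k=2m+1$ it is $(m+1)(2m+3)=\frac{(k+1)(k+2)}2$ again. So $G(T',\cdot)$ is a polynomial although $T'$ is not integral. It is the count of $\Delta=\mathrm{conv}\{(0,0),(1,0),(1,1)\}$, and there is a geometric reason: $T'$ can be cut into pieces and reassembled to $\Delta$ by maps that preserve $\mathbb Z^2$.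

An **open simplex** is the relative interior of a simplex of any dimension; a $0$-dimensional one is a point. It is **integral** if its vertices are in $\mathbb Z^d$. A **unimodular transformation** is a linear map given by a matrix in $GL_d(\mathbb Z)$. Cut $T'$ along the segment from $(1,0)$ to $(1,\frac12)$ into open simplices, and move them as follows.

- By the identity: the open triangle with vertices $(0,0),(1,0),(1,\frac12)$, its three open edges, and its three vertices.
- By $(x,y)\mapsto(2-x,\,2-x-y)$, which sends $(1,0),(2,0),(1,\frac12)$ to $(1,1),(0,0),(1,\frac12)$: the open triangle with vertices $(1,0),(2,0),(1,\frac12)$ and the open edge from $(1,0)$ to $(2,0)$.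
- By $(x,y)\mapsto(x+2y-1,\,1-y)$, which sends $(2,0),(1,\frac12)$ to $(1,1),(1,\frac12)$: the open edge from $(2,0)$ to $(1,\frac12)$ and the point $(2,0)$.

The linear parts are integral with determinants $1$, $1$, $-1$. The images are the cells of $\Delta$ subdivided along the segment from $(0,0)$ to $(1,\frac12)$: two open triangles, five open edges, four points, each once. So their union is $\Delta$, the disjoint union of its seven open faces, which are integral open simplices.

## 3. The conjecture of Haase and McAllister, and a triangle that refutes it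

In dimension at most $1$, "polynomial" means "integral". The example suggests that in general it means "integral after cutting and moving". This is the following statement, recorded in the dissertation "Ehrhart Polynomials, Successive Minima," (https://opendata.uni-halle.de/bitstream/1981185920/11360/1/dissertation.pdf).

**Conjecture (Haase, McAllister, 2008).** The Ehrhart quasi-polynomial of a rational polytope $P\subset\mathbb R^d$ is a polynomial if and only if there exist a finite set $\mathcal Q$ of integral open simplices, pairwise disjoint open simplices $S_1,\dots,S_N$, unimodular transformations $U_1,\dots,U_N$ and vectors $t_1,\dots,t_N\in\mathbb Z^d$ such that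
$$P=\bigcup_{i=1}^NS_i\qquad\text{and}\qquad\bigcup_{i=1}^N\big(U_i(S_i)+t_i\big)=\bigcup_{Q\in\mathcal Q}Q,\tag{1}$$
all unions being disjoint.

**The "if" part is true.** First, for an integral simplex $\bar Q$ with relative interior $Q$, the number $\#(kQ\cap\mathbb Z^d)$ is a polynomial in $k\ge1$. This follows by induction on dimension: $\bar Q$ is the disjoint union of its open faces, so $\#(kQ\cap\mathbb Z^d)$ is $G(\bar Q,k)$ minus the counts of the proper open faces. Now assume (1) and let $k\ge1$. The map $x\mapsto U_ix+kt_i$ is a bijection from $kS_i\cap\mathbb Z^d$ to $k(U_iS_i+t_i)\cap\mathbb Z^d$. By disjointness $G(P,k)=\sum_{Q\in\mathcal Q}\#(kQ\cap\mathbb Z^d)$ for $k\ge1$, a polynomial. A quasi-polynomial that agrees with a polynomial for all $k\ge1$ is that polynomial.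

The "only if" part is false. Here are the results.

**Theorem 1.** Let $T=\mathrm{conv}\{(\tfrac1{11},0),(1,0),(-62,209)\}\subset\mathbb R^2$. Then $G(T,k)=95k^2+k+1$ for all $k\ge0$, but $T$ admits no decomposition as in the conjecture, whether the open simplices $S_i$ are rational or arbitrary real ones.

**Theorem 2.** Let $P\subset\mathbb R^d$ be a rational polytope of dimension $n$.

(a) If $n\le1$, the conjectured equivalence holds for $P$; in fact $G(P,\cdot)$ is a polynomial if and only if $P$ is integral.

(b) For all $2\le n\le d$ the polytope $P_{n,d}=T\times[0,1]^{n-2}\times\{0\}^{d-n}$ has Ehrhart polynomial $(95k^2+k+1)(k+1)^{n-2}$ but no decomposition as in the conjecture (even with real $S_i$).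

(c) Let $2\le n\le d$. There are no $r\ge1$, open integral $n$-simplices $Q_1,\dots,Q_a,Q_1',\dots,Q_b'\subset\mathbb R^d$, open real $n$-simplices $S_1,\dots,S_m\subset\mathbb R^d$ and maps $\gamma_i\in GL_d(\mathbb Z)\ltimes\mathbb Z^d$ with
$$r\,1_{P_{n,d}}+\sum_j1_{Q_j}=\sum_i1_{S_i},\qquad\sum_i1_{\gamma_iS_i}=\sum_j1_{Q_j'}$$
modulo functions supported in finitely many affine subspaces of dimension $<n$.

**Proof of Theorem 2(a).** Section 1 proves the second statement. If $P$ is integral of dimension at most $1$, its open faces form a decomposition (1) with all maps the identity. If $P$ has a decomposition, then $G(P,\cdot)$ is a polynomial by the "if" part. $\square$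

To refute "only if" we need two things: a polynomial count for $T$, and a quantity that is additive under cutting, unchanged by integral affine maps, zero on integral triangles, and nonzero on $T$.

## 4. Counting points in multiples of $T$

**Step 1: rows, indexed from the apex.** The purpose is to turn $G(T,k)$ into a sum of floors and ceilings. Put $2299=11\cdot209$. The left edge of $T$ goes from $(\frac1{11},0)$ to $(-62,209)$, and $62+\frac1{11}=\frac{683}{11}$. So the row of $kT$ at height $y$ is $\big[\frac k{11}-\frac{683y}{2299},\,k-\frac{63y}{209}\big]$, for $0\le y\le209k$. Put $y=209k-i$. The row becomes $\big[-62k+\frac{683i}{2299},\,-62k+\frac{63i}{209}\big]$, hence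
$$G(T,k)=\sum_{i=0}^{209k}\Big(\Big\lfloor\frac{63i}{209}\Big\rfloor-\Big\lceil\frac{683i}{2299}\Big\rceil+1\Big).\tag{2}$$
The summands do not depend on $k$.

**Step 2: the second difference.** The purpose is to reduce polynomiality to an equidistribution statement. The difference $G(T,k+1)-G(T,k)$ is the sum in (2) over $i=209k+i'$, $1\le i'\le209$. For these, $\lfloor\frac{63i}{209}\rfloor=63k+\lfloor\frac{63i'}{209}\rfloor$. With $n_{i'}=\lceil\frac{683i'}{209}\rceil$, the rule $\lceil x/11\rceil=\lceil\lceil x\rceil/11\rceil$ and $683=62\cdot11+1$,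
$$\Big\lceil\frac{683i}{2299}\Big\rceil=\Big\lceil\frac{683k+683i'/209}{11}\Big\rceil=\Big\lceil\frac{683k+n_{i'}}{11}\Big\rceil=62k+\Big\lceil\frac{k+n_{i'}}{11}\Big\rceil.$$
Therefore
$$G(T,k+1)-G(T,k)=209k+\sum_{i=1}^{209}\Big(\Big\lfloor\frac{63i}{209}\Big\rfloor+1\Big)-R(k),\qquad R(k)=\sum_{i=1}^{209}\Big\lceil\frac{k+n_i}{11}\Big\rceil.\tag{3}$$
For an integer $m$, $\lceil\frac{m+1}{11}\rceil-\lceil\frac m{11}\rceil$ is $1$ if $11\mid m$ and $0$ otherwise. So $R(k+1)-R(k)=\#\{1\le i\le209:k+n_i\equiv0\bmod11\}$. Let $e(i)=\lfloor\frac{683i}{209}\rfloor$; then $n_i=683-e(209-i)$, and $209-i$ runs through $0,\dots,208$.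

**Claim.** The numbers $e(i)$, $0\le i\le208$, are equidistributed modulo $11$: each residue occurs $19$ times.

Given the claim, $R(k+1)-R(k)=19$ for all $k\ge 0$, so by (3) the second difference of $G(T,\cdot)$ is $209-19=190$. As $G(T,0)=1$, we get $G(T,k)=95k^2+bk+1$.

**Step 3: the linear coefficient.** The triangle $11T$ is integral, of area $95\cdot121$, with
$$\gcd(10,0)+\gcd(693,2299)+\gcd(683,2299)=10+11+1=22$$
boundary lattice points. Pick's theorem (number of lattice points $=$ area $+\frac12$ boundary points $+1$) gives $G(T,11)=95\cdot121+11+1$, so $b=1$.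

**Step 4: the claim becomes the vanishing of a cone sum.** Let
$$u_0=(1,0),\ u_1=(-3,11),\ u_2=(-13,44),\ u_3=(-49,165),\ u_4=(-183,616),\ u_5=(-683,2299).$$
Write $\det(u,u')=u_xu'_y-u_yu'_x$. One checks $u_{j+1}=4u_j-u_{j-1}$; hence $\det(u_j,u_{j+1})=\det(u_{j-1},u_j)=\dots=\det(u_0,u_1)=11$. All second coordinates are $\ge0$, so the $u_j$ are in counterclockwise order within a half plane. Let $\Lambda=\frac1{11}\mathbb Z\times\mathbb Z$, a lattice of covolume $\frac1{11}$. All second coordinates of the $u_j$ are divisible by $11$, so $\nu_j=u_j/11\in\Lambda$; and $\det(\nu_j,\nu_{j+1})=\frac1{11}$, so $(\nu_j,\nu_{j+1})$ is a basis of $\Lambda$.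

Let $\omega\ne1$ with $\omega^{11}=1$, and let $\chi(\frac n{11},y)=\omega^n$, a character of $\Lambda$. The first coordinates of the $u_j$ are $1,-3,9,6,4,-1$ modulo $11$, so
$$\chi(\nu_j)=\omega^{r_j},\qquad r_j\equiv(-3)^j\pmod{11}.$$

Let $K$ be the closed cone spanned by $u_0,u_5$. The form $\xi(x,y)=x+y$ is $1$ at $u_0$ and $1616$ at $u_5$, so it is positive on $K\setminus0$, and $\sum_{\lambda\in K\cap\Lambda}\chi(\lambda)e^{-s\xi(\lambda)}$ converges absolutely for $s>0$. We compute its limit as $s\to0+$ in two ways.

First, $K\cap\Lambda$ is the disjoint union of $\{0\}$, the six sets $\mathbb Z_{>0}\nu_j$, and the five sets $\mathbb Z_{>0}\nu_j+\mathbb Z_{>0}\nu_{j+1}$. Each part gives geometric series whose ratios tend to $\omega^{r_j}\neq1$. The limit is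
$$C_0=1+\sum_{j=0}^5y_j+\sum_{j=0}^4y_jy_{j+1},\qquad y_j=\frac{\omega^{r_j}}{1-\omega^{r_j}}.$$

Second, let $B=\{\alpha\nu_0+\beta\nu_5\in\Lambda:0\le\alpha,\beta<1\}$. Every point of $K\cap\Lambda$ is uniquely a point of $B$ plus an element of $\mathbb Z_{\ge0}\nu_0+\mathbb Z_{\ge0}\nu_5$, so the limit is $\sum_{B}\chi\big/\big((1-\omega^{r_0})(1-\omega^{r_5})\big)$. A point of $B$ is $\big(\frac{\alpha-683\beta}{11},209\beta\big)=(\frac n{11},i)$. Here $\beta=\frac i{209}$ with $0\le i\le208$, and $n=\alpha-\frac{683i}{209}$ with $0\le\alpha<1$, which means $n=-e(i)$. So each $i$ gives exactly one point, and $\sum_B\chi=\sum_{i=0}^{208}\omega^{-e(i)}$. Comparing,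
$$\sum_{i=0}^{208}\omega^{-e(i)}=(1-\omega^{r_0})(1-\omega^{r_5})\,C_0.\tag{4}$$
If $C_0=0$ for every $\omega\ne1$, all nontrivial Fourier coefficients of the distribution of $e(i)$ modulo $11$ vanish, and each residue occurs $209/11=19$ times.

**Step 5: $C_0=0$.** For $11\nmid r$ put $Z(r)=\frac12\cdot\frac{1+\omega^r}{1-\omega^r}$. Then $Z(-r)=-Z(r)$ and $\frac1{1-\omega^r}=\frac12+Z(r)$. With $Z_j=Z(r_j)$ we have $y_j=\frac1{1-\omega^{r_j}}-1=Z_j-\frac12$. Since $r_5\equiv-r_0$, $Z_0+Z_5=0$. Expanding,
$$C_0=1+\Big(\sum_{j=0}^5Z_j-3\Big)+\sum_{j=0}^4Z_jZ_{j+1}-\Big(\sum_{j=0}^5Z_j-\tfrac12(Z_0+Z_5)\Big)+\tfrac54=\sum_{j=0}^4Z(r_j)Z(-3r_j)-\tfrac34.\tag{5}$$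
The residues $r_0,\dots,r_4$ are $1,-3,-2,-5,4$, so the $\pm r_j$ ($0\le j\le4$) are all nonzero residues, each once. As $Z(r)Z(-3r)$ is even in $r$, the last sum is $\frac12\sum_{r=1}^{10}Z(r)Z(-3r)$.

For $x^{11}=1$, $x\ne1$, we have $(1-x)\sum_{n=0}^{10}nx^n=\sum_{n=1}^{10}x^n-10x^{11}=-11$, so $\frac1{1-\omega^r}=-\frac1{11}\sum_{n=0}^{10}n\omega^{rn}$. Since $\sum_{r=1}^{10}\omega^{r(n-3n')}$ is $11-1$ if $n\equiv3n'$ and $-1$ otherwise,
$$\sum_{r=1}^{10}\frac1{(1-\omega^r)(1-\omega^{-3r})}=\frac1{121}\Big(11\sum_{n'=1}^{10}n'(3n'\bmod11)-55^2\Big)=\frac{11\cdot319-3025}{121}=4,$$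
with $319=3+12+27+4+20+42+70+16+45+80$. The left side is also $\sum_r\big(\frac12+Z(r)\big)\big(\frac12+Z(-3r)\big)=\frac{10}4+\sum_rZ(r)Z(-3r)$, the linear terms cancelling by oddness. So $\sum_{r=1}^{10}Z(r)Z(-3r)=\frac32$, and $C_0=\frac34-\frac34=0$. This proves the claim, and $G(T,k)=95k^2+k+1$ for all $k\ge 0$. $\square$

## 5. Cones at points of denominator 11

The triangle $T$ has one non-integral vertex, $v_0=(\frac1{11},0)$. We look for a quantity that sees how a set looks near points such as $v_0$. Let
$$V=\tfrac1{11}\mathbb Z^2\setminus\mathbb Z^2 .$$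
Near a point $v\in V$, an integral triangle looks like nothing, like the whole plane, or like a half plane with rational boundary, since $v$ is never a vertex. So we want a function on cones at $v$ that is additive, kills half planes, and does not kill the cone of $T$ at $v_0$.

Let $\Gamma=GL_2(\mathbb Z)\ltimes\mathbb Z^2$ and $\Gamma^+=SL_2(\mathbb Z)\ltimes\mathbb Z^2$ act on $\mathbb R^2$. For $\gamma:x\mapsto Ax+t$ write $A_\gamma=A$ and $(\gamma f)(x)=f(\gamma^{-1}x)$. Let $\varepsilon(x,y)=(-x,y)$.

**What the function on unimodular cones must satisfy.** For an oriented basis $(u,u')$ of $\mathbb Z^2$ (so $\det(u,u')=1$) and $v\in V$ write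
$$11v\equiv cu+du'\pmod{11},\qquad (c,d)\not\equiv(0,0),$$
and try $\phi_v(u,u')=\phi(c/d)$ with a function $\phi:\mathbb P^1(\mathbb F_{11})\to\mathbb Z$. For example, if $v=v_0$ and $(u,u')=((0,1),(-1,4))$, then $11v_0=(1,0)=4u-u'$, so $c/d=-4\equiv7$. Cutting the cone along $u+u'$ replaces $t=c/d$ by the two ratios $t-1$ and $\frac t{1-t}$, because
$$cu+du'=(c-d)u+d(u+u')=c(u+u')+(d-c)u'.$$
The half plane from $u$ to $-u$ is made of the cones $(u,u')$ and $(u',-u)$, with ratios $t$ and $-1/t$. And $\varepsilon$ turns $(u,u')$ into the oriented basis $(\varepsilon u',\varepsilon u)$, with ratio $1/t$. So we ask for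

(P1) $\phi(1/t)=\phi(t)$ and $\phi(-t)=-\phi(t)$;

(P2) $\phi(t)=\phi(t-1)+\phi\big(\frac t{1-t}\big)$ for all $t\in\mathbb P^1(\mathbb F_{11})$.

**Solving these equations.** Consider them over any prime field $\mathbb F_p$. If $p=2$, oddness gives $\phi=-\phi$, so $\phi=0$. Let $p$ be odd. Oddness gives $\phi(0)=\phi(\infty)=0$. Then $t=1$ in (P2) gives $\phi(1)=\phi(0)+\phi(\infty)=0$, and $t=2$ gives $\phi(2)=\phi(1)+\phi(-2)=-\phi(2)$, so $\phi(2)=0$. By (P1), $\phi$ vanishes at $0,\infty,\pm1,\pm2,\pm\frac12$. For $p=3,5,7$ these are all points, so $\phi=0$. For $p=11$ they are $0,\infty,1,10,2,9,6,5$. What remains is $3,4,7,8$, where $3\cdot4\equiv7\cdot8\equiv1$, $-3\equiv8$, $-4\equiv7$. So (P1) leaves only multiples of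
$$\phi(3)=\phi(4)=1,\qquad\phi(7)=\phi(8)=-1,\qquad\phi=0\text{ otherwise.}$$
This $\phi$ satisfies (P1), and (P2) is checked point by point:

| $t$ | 0 | 1 | 2 | 3 | 4 | 5 | 6 | 7 | 8 | 9 | 10 | $\infty$ |
|---|---|---|---|---|---|---|---|---|---|---|---|---|
| $t-1$ | 10 | 0 | 1 | 2 | 3 | 4 | 5 | 6 | 7 | 8 | 9 | $\infty$ |
| $t/(1-t)$ | 0 | $\infty$ | 9 | 4 | 6 | 7 | 1 | 8 | 2 | 3 | 5 | 10 |
| $\phi(t)=$ sum | $0=0+0$ | $0=0+0$ | $0=0+0$ | $1=0+1$ | $1=1+0$ | $0=1-1$ | $0=0+0$ | $-1=0-1$ | $-1=-1+0$ | $0=-1+1$ | $0=0+0$ | $0=0+0$ |

With this $\phi$ the computations above give four rules, for every $v\in V$ and every oriented basis $(u,u')$.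

- (R1) $\phi_v(u,u')=\phi_v(u,u+u')+\phi_v(u+u',u')$, by (P2).
- (R2) $\phi_v(u',-u)=\phi(-d/c)=-\phi(c/d)=-\phi_v(u,u')$, by (P1).
- (R3) $\phi_{\gamma v}(A_\gamma u,A_\gamma u')=\phi_v(u,u')$ for $\gamma\in\Gamma^+$, since $11\gamma v\equiv A_\gamma(11v)\pmod{11}$.
- (R4) $\phi_{\varepsilon v}(\varepsilon u',\varepsilon u)=\phi(d/c)=\phi_v(u,u')$, by (P1).

**From unimodular cones to step functions.** Let $\mathbb S$ be the circle of rays from the origin in $\mathbb R^2$. A **step function** on $\mathbb S$ is a piecewise constant real function with finitely many jumps, modulo changes on finite sets; it is **rational** if it jumps only at rational rays (rays through points of $\mathbb Z^2\setminus0$). A **unimodular fan** is a finite cyclic sequence of primitive vectors in counterclockwise order, going once around, with consecutive determinants $1$; for instance $u,u',-u,-u'$ for an oriented basis $(u,u')$.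

**Existence of fans.** *Every finite set of rational rays is contained in the ray set of a unimodular fan.* To see this, add the rays of $\pm(1,0),\pm(0,1)$, so that neighboring primitive vectors $u,u'$ have $m=\det(u,u')\ge1$. If $m>1$, then $\mathbb Zu+\mathbb Zu'$ has index $m$ in $\mathbb Z^2$, so some lattice point lies outside it. By Cramer's rule it is an integer combination of $\frac1mu$ and $\frac1mu'$, and reducing modulo $\mathbb Zu+\mathbb Zu'$ gives a lattice point $w=\frac{au+bu'}m\ne0$ with integers $0\le a,b<m$. If $b=0$, then $w=\frac amu$ with $0<\frac am<1$, against primitivity of $u$; so $b>0$, and likewise $a>0$. Now $\det(u,w)=b<m$ and $\det(w,u')=a<m$, and replacing $w$ by the primitive vector on its ray does not increase these. Insert it and induct on $m$.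

**Lemma 1.** For $v\in V$ there is a unique linear functional $\Phi_v$ on rational step functions with $\Phi_v(1_{\mathrm{cone}(u,u')})=\phi_v(u,u')$ for all oriented bases $(u,u')$. It satisfies $\Phi_v(1)=0$; $\Phi_v(\text{half plane with rational boundary})=0$; $\Phi_{\gamma v}(A_\gamma g)=\Phi_v(g)$ for $\gamma\in\Gamma^+$; and $\Phi_{\varepsilon v}(\varepsilon g)=\Phi_v(g)$.

*Proof.* **Step 1: definition.** If $g$ is constant on the open cones $(u_i,u_{i+1})$ of a unimodular fan, put $\Phi_v(g)=\sum_ig(u_i,u_{i+1})\,\phi_v(u_i,u_{i+1})$. Every rational step function admits such a fan, and linearity forces this formula, so $\Phi_v$ is unique. By existence of fans, applied to the union of the rays, any two fans have a common unimodular refinement. So well-definedness and linearity follow from the next step. The cone of an oriented basis lies in the fan $u,u',-u,-u'$ and gets the required value.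

**Step 2: subdivision.** We show: if a unimodular cone $(u,u')$ is subdivided into $N$ unimodular cones, then $\phi_v(u,u')$ is the sum of the values of the parts. Induct on $N$; the case $N=1$ is trivial. Let $N>1$. We claim that the ray of $u+u'$ belongs to the subdivision. If not, it is interior to a cone $(w,w')$ of the subdivision, and $u+u'=aw+bw'$ with integers $a,b\ge1$. In the basis $(u,u')$ the vectors $w,w'$ have nonnegative integer coordinates and are nonzero. Adding the two coordinates, $2$ equals $a$ times a positive integer plus $b$ times a positive integer. Hence $a=b=1$, each of $w,w'$ has exactly one coordinate equal to $1$ and the other $0$, and since they add up to $(1,1)$, the positions differ. So $\{w,w'\}=\{u,u'\}$ and $N=1$, a contradiction. Thus the subdivision splits into unimodular subdivisions of $(u,u+u')$ and $(u+u',u')$ with fewer than $N$ cones each. Apply induction and (R1).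

**Step 3: the listed properties.** For $u$ primitive, completed to an oriented basis $(u,u')$, the half plane counterclockwise from $u$ to $-u$ has value $\phi_v(u,u')+\phi_v(u',-u)=0$ by (R2). The constant $1$ is the sum of two half planes. The equivariance follows from (R3), and from (R4) because $\varepsilon g$ takes on the cone $(\varepsilon u_{i+1},\varepsilon u_i)$ the value of $g$ on $(u_i,u_{i+1})$. $\square$

**The cone of $T$ at $v_0$.** This is the cone $K$ counterclockwise from $(1,0)$ to $(-683,2299)$ (the direction from $v_0$ to $(-62,209)$). Subdivide it by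
$$(1,0),(0,1),(-1,4),(-2,7),(-5,17),(-8,27),(-19,64),(-30,101),(-71,239),(-112,377),(-265,892),(-683,2299).$$
For each interior vector the sum of its two neighbors is $4,2,3,2,3,2,3,2,3,3$ times that vector, respectively. If $w_{j-1}+w_{j+1}=aw_j$, then $\det(w_j,w_{j+1})=\det(w_{j-1},w_j)$, so all consecutive determinants equal the first one, which is $1$. For consecutive $(w,w')$ we have $11v_0=(1,0)=w'_y\,w-w_y\,w'$, so the cone contributes $\phi(t)$ with $t=-w'_y/w_y$. The second coordinates modulo $11$ are $0,1,4,7,6,5,9,2,8,3,1,0$, which gives for $t$ the values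
$$\infty,\ 7,\ 1,\ 7,\ 1,\ 7,\ 1,\ 7,\ 1,\ 7,\ 0.$$
The value $7$ occurs five times and $\phi(7)=-1$. Hence $\Phi_{v_0}(1_K)=-5$; we write $\Phi_{v_0}(K)=-5$.

## 6. Rational pieces are excluded; an irrational edge stops the argument

Let $\mathcal F$ be the group of finite $\mathbb Z$-combinations of indicators of open triangles with arbitrary real vertices, modulo functions supported in a finite union of lines. For $f\in\mathcal F$ and a point $v$, near $v$ and off finitely many lines through $v$, $f$ depends only on the direction from $v$. This defines a step function $\mathrm{germ}_vf$ on $\mathbb S$. Another representative changes it only at finitely many rays.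

**The first approach.** If all $S_i$ are rational we can finish now. For $f$ represented by triangles whose edges all have rational directions, put $\Phi_{\mathrm{rat}}(f)=\sum_{v\in V}\Phi_v(\mathrm{germ}_vf)$. The sum is finite, since germs vanish outside a bounded set. It is additive, and by the equivariance in Lemma 1 it is unchanged under $\Gamma^+$ and $\varepsilon$, which generate $\Gamma$. It is $0$ on an integral open triangle: at $v\in V$ the germ is $0$, $1$ or a rational half plane. On $1_T$ it is $\Phi_{v_0}(K)=-5$, since at all other points of $V$ the germ is again $0$, $1$ or a rational half plane (the two other vertices of $T$ are integral). If (1) held for $T$ with rational $S_i$, dropping the simplices of dimension at most $1$ would give $-5=\sum_i\Phi_{\mathrm{rat}}(1_{S_i})=\sum_i\Phi_{\mathrm{rat}}(1_{U_iS_i+t_i})=0$, a contradiction.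

But the conjecture does not require rational $S_i$. Pieces with irrational edges have germs on which $\Phi_v$ is not defined. Can we extend $\Phi_v$? To see what is needed, rewrite $\Phi_v$ in terms of single rays.

**Values on rays.** Let $r_0$ be the ray of $(1,0)$. For rational $r$ let $M_v(r)=\Phi_v(\text{arc counterclockwise from }r_0\text{ to }r)$, with $M_v(r_0)=0$. As $\Phi_v(1)=0$, every arc counterclockwise from $r$ to $r'$ has $\Phi_v$-value $M_v(r')-M_v(r)$. For a step function $g$ let $g(r^+)$ and $g(r^-)$ be its values just counterclockwise and just clockwise of $r$. Then, for all rational step functions,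
$$\Phi_v(g)=\sum_rM_v(r)\big(g(r^-)-g(r^+)\big).\tag{6}$$
Indeed, for the indicator of an arc from $r$ to $r'$ the right side is $-M_v(r)+M_v(r')$, and arcs span. Half planes have value $0$, so $M_v(-r)=M_v(r)$.

For $\gamma\in\Gamma^+$ put $C(\gamma,v)=M_{\gamma v}(A_\gamma r_0)$. By Lemma 1, $\Phi_v(\text{arc }r_0\to r)=\Phi_{\gamma v}(\text{arc }A_\gamma r_0\to A_\gamma r)$, which says
$$M_{\gamma v}(A_\gamma r)=M_v(r)+C(\gamma,v),\qquad C(\gamma'\gamma,v)=C(\gamma',\gamma v)+C(\gamma,v).\tag{7}$$
The second identity is the first one applied to $\gamma'$, the point $\gamma v$ and the ray $A_\gamma r_0$.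

**The exact obstruction.** Suppose every $\Phi_v$ extended to a linear functional on all step functions, still with $\Phi_{\gamma v}(A_\gamma g)=\Phi_v(g)$ for $\gamma\in\Gamma^+$. Then $M_v(r)$ would be defined for all rays and (7) would hold for all rays, by the same derivation. Take
$$A=\begin{pmatrix}683&-265\\-2299&892\end{pmatrix},\qquad\gamma(x)=Ax+(-62,209).$$
Here $\det A=609236-609235=1$, and $\gamma v_0=\frac1{11}(683,-2299)+(-62,209)=v_0$. Moreover $C(\gamma,v_0)=M_{v_0}(\text{ray of }(683,-2299))=M_{v_0}(\text{ray of }(-683,2299))=\Phi_{v_0}(K)=-5$. The trace of $A$ is $1575$, so $A$ has positive eigenvalues $\lambda^{\pm1}$, roots of $x^2-1575x+1$. These are irrational, as a rational root would be $\pm1$. Hence there is an irrational ray $r$ with $Ar=r$, and (7) reads $M_{v_0}(r)=M_{v_0}(r)-5$. No extension exists.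

## 7. Values that depend on the length of an edge

The map $\gamma$ above fixes the ray $r$ but not the vectors on it: $Aw=\lambda w$. So we let the value depend on the vector, $M(v,sw)=M(v,w)+\kappa\log s$; then the equation becomes $\kappa\log\lambda=-5$, which can be solved. The price is that the value at $v$ now depends on a choice of $w$ on the ray. We pay with length information: if an edge starts at $v$ and ends at $v+bw$, its value should be $M(v,bw)=M(v,w)+\kappa\log b$, and a part of the edge from $v+aw$ to $v+bw$ should contribute $\kappa\log(b/a)$. We now make this precise.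

Call $w\in\mathbb R^2\setminus0$ rational if its ray is rational, irrational otherwise.

**Lemma 2.** There are functions $M(v,w)\in\mathbb R$, $\kappa(v,w)\in\mathbb R$ for $v\in V$, $w\ne0$ with $M(v,w)=M_v(\text{ray of }w)$, $\kappa(v,w)=0$ for rational $w$, and for all $w\ne0$, $s>0$, $\gamma\in\Gamma^+$:

(i) $\kappa(v,sw)=\kappa(v,w)=\kappa(\gamma v,A_\gamma w)$;

(ii) $M(v,sw)=M(v,w)+\kappa(v,w)\log s$;

(iii) $M(\gamma v,A_\gamma w)=M(v,w)+C(\gamma,v)$.

*Proof.* For rational $w$, (iii) is (7), and (i), (ii) are clear.

**Step 1: stabilizers.** The group $\Gamma^+\times\mathbb R_{>0}$ acts on the pairs $(v,w)$ with $w$ irrational by $(\gamma,s)(v,w)=(\gamma v,sA_\gamma w)$. Fix a representative $(v^*,w^*)$ of each orbit, with stabilizer $\Sigma$. For $(\tau,s)\in\Sigma$ we have $\tau v^*=v^*$ and $A_\tau w^*=s^{-1}w^*$. We show that $\Sigma$ is trivial or infinite cyclic. The homomorphism $(\tau,s)\mapsto\log s$ is injective on $\Sigma$: if $s=1$, then $(A_\tau-I)w^*=0$ with $w^*$ irrational, and since a nonzero singular rational $2\times2$ matrix has a rational line as kernel, $A_\tau=I$;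 so $\tau$ is a translation fixing $v^*$, that is, $\tau=\mathrm{id}$. The image is discrete: $A_\tau$ has determinant $1$ and eigenvalue $s^{-1}$, so $s+s^{-1}=\mathrm{tr}A_\tau\in\mathbb Z$, which leaves finitely many $s$ with $\log s$ in a bounded range. A discrete subgroup of $\mathbb R$ is trivial or infinite cyclic.

**Step 2: the choice of $\kappa$.** By (7) and $\tau v^*=v^*$, the map $(\tau,s)\mapsto C(\tau,v^*)$ is a homomorphism on $\Sigma$. If $\Sigma$ has a generator $(\tau_0,s_0)$, then $s_0\ne1$, and we put $\kappa^*=-C(\tau_0,v^*)/\log s_0$; if $\Sigma$ is trivial, put $\kappa^*=0$. In both cases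
$$C(\tau,v^*)+\kappa^*\log s=0\quad\text{for all }(\tau,s)\in\Sigma.$$

**Step 3: the definition.** On this orbit put
$$M(\gamma v^*,sA_\gamma w^*)=C(\gamma,v^*)+\kappa^*\log s,\qquad\kappa=\kappa^*.$$
Replacing $(\gamma,s)$ by $(\gamma\tau,s\sigma)$ with $(\tau,\sigma)\in\Sigma$ changes the right side by $C(\tau,v^*)+\kappa^*\log\sigma=0$, by (7). So $M$ is well defined. Properties (i) and (ii) are immediate, and (iii) is the identity $C(\gamma\gamma_1,v^*)=C(\gamma,\gamma_1v^*)+C(\gamma_1,v^*)$. $\square$

**Jumps along a line.** The purpose is to record how $f$ changes across the line $v+\mathbb Rw$. Let $f\in\mathcal F$ be represented by $\sum c_i1_{\Delta_i}+h$ with $h$ supported in finitely many lines, and let $\mathcal L$ be the finite set of edge lines of the $\Delta_i$ together with the lines of $h$. For $v\in V$, $w\ne0$ consider those $t>0$ for which no line of $\mathcal L$ other than (possibly) $v+\mathbb Rw$ passes through $v+tw$; this excludes finitely many $t$. In a small disk around $v+tw$ the representative is constant on each open side of $v+\mathbb Rw$. Let $f^-$ and $f^+$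 be the constants on the right and on the left of the line oriented by $w$, and put
$$j^f_{v,w}(t)=f^--f^+.$$
Two representatives of $f$ agree off finitely many lines, so $j^f_{v,w}$ is determined up to finitely many $t$; it is additive in $f$. It is a step function of $t$ with bounded support, and vanishes (up to finitely many $t$) unless $v+\mathbb Rw$ is an edge line of some $\Delta_i$, because otherwise $\sum c_i1_{\Delta_i}$ is constant near $v+tw$. For small $t$ the two sides belong to the sectors of $g=\mathrm{germ}_vf$ next to the ray $r$ of $w$, the left side being counterclockwise of $r$. So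
$$j^f_{v,w}(0+)=g(r^-)-g(r^+),\qquad\sum_{r\in\mathbb S}j^f_{v,r}(0+)=0,$$
the last because the jumps around a circle sum to zero.

**The length term.** Put
$$L(j)=\lim_{\epsilon\to0+}\Big(\int_\epsilon^\infty j(t)\frac{dt}t+j(0+)\log\epsilon\Big).\tag{8}$$
The limit exists because $j$ is constant near $0+$. If $j=c$ on $(0,b)$ and $0$ beyond, then $L(j)=c\log b$; if $j=c$ on $(a,b)$ with $a>0$ and $0$ elsewhere, $L(j)=c\log(b/a)$. Since $j_{v,sw}(t)=j_{v,w}(st)$, the substitution $t\mapsto st$ turns the bracket in (8) for $j_{v,sw}$ into the one for $j_{v,w}$ at $s\epsilon$, minus $j_{v,w}(0+)\log s$. Hence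
$$L(j_{v,sw})=L(j_{v,w})-j_{v,w}(0+)\log s.\tag{9}$$
By (i), (ii) and (9), the number $M(v,w)\,j^f_{v,w}(0+)+\kappa(v,w)L(j^f_{v,w})$ does not change when $w$ is replaced by $sw$: the first term gains $\kappa(v,w)\,j(0+)\log s$ and the second loses it. It depends only on the ray $r$ of $w$. Define
$$\Phi^+(f)=\sum_{v\in V}\sum_{r\in\mathbb S}\Big[M(v,w)\,j^f_{v,w}(0+)+\kappa(v,w)L(j^f_{v,w})\Big],\qquad\Phi(f)=\Phi^+(f)+\Phi^+(\varepsilon f).\tag{10}$$
For an edge from $v$ to $v+bw$ along which $j=c$, the bracket is $c\,M(v,bw)$, as wished.

**Finiteness.** A nonzero term requires that $v+\mathbb Rw$ is one of finitely many edge lines. A line with irrational direction contains at most one rational point, so at most one $v\in V$. For rational $w$ we have $\kappa=0$, and $j(0+)\ne0$ only for $v$ in a compact set, which contains finitely many points of $V$; each $v$ lies on finitely many edge lines. So (10) is a finite sum.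

**Lemma 3.** $\Phi:\mathcal F\to\mathbb R$ is additive and $\Phi(\gamma f)=\Phi(f)$ for all $\gamma\in\Gamma$. If $f$ has a representation in which all edges have rational directions, then $\Phi^+(f)=\Phi^+(\varepsilon f)=\sum_{v\in V}\Phi_v(\mathrm{germ}_vf)$.

*Proof.* **Step 1: additivity.** The jumps $j$, their limits $j(0+)$ and $L(j)$ are additive in $f$.

**Step 2: invariance.** Let $\gamma\in\Gamma^+$. Then $\gamma V=V$, and $j^{\gamma f}_{\gamma v,A_\gamma w}=j^f_{v,w}$, since $\gamma$ maps $v+tw$ to $\gamma v+tA_\gamma w$ and preserves left and right. By (i) and (iii), the sum over rays at $\gamma v$ for $\gamma f$ differs from the sum at $v$ for $f$ by $C(\gamma,v)\sum_rj^f_{v,r}(0+)=0$. So $\Phi^+$ is $\Gamma^+$-invariant. Next, $\Phi^+(\varepsilon\gamma f)=\Phi^+\big((\varepsilon\gamma\varepsilon)\varepsilon f\big)=\Phi^+(\varepsilon f)$ because $\varepsilon\gamma\varepsilon\in\Gamma^+$; so $\Phi(\gamma f)=\Phi(f)$. And $\Phi(\varepsilon f)=\Phi(f)$ because $\varepsilon^2=1$. The group $\Gamma$ is generated by $\Gamma^+$ and $\varepsilon$.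

**Step 3: rational edges.** Then only rational $w$ contribute, so $\kappa=0$ and $M(v,w)=M_v(r)$. By (6), $\Phi^+(f)=\sum_v\Phi_v(\mathrm{germ}_vf)$. The same applies to $\varepsilon f$, and $\Phi_{\varepsilon v}(\mathrm{germ}_{\varepsilon v}\,\varepsilon f)=\Phi_{\varepsilon v}(\varepsilon\,\mathrm{germ}_vf)=\Phi_v(\mathrm{germ}_vf)$ gives the same value. $\square$

## 8. The triangle $T$ has no decomposition

**Proof of Theorem 1.** The count is Section 4. By Lemma 3 and Section 6, $\Phi(1_Q)=0$ for every open integral triangle $Q$: no point of $V$ is a vertex of $Q$, so all germs at points of $V$ are $0$, $1$ or rational half planes. Also $\Phi(1_T)=2\,\Phi_{v_0}(K)=-10$.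

Suppose $T=\bigsqcup S_i$ and $\bigsqcup(U_iS_i+t_i)=\bigsqcup_{Q\in\mathcal Q}Q$, with real $S_i$. Put $\gamma_i(x)=U_ix+t_i\in\Gamma$. Simplices of dimension at most $1$ lie in finitely many lines, so in $\mathcal F$ we have $1_T=\sum_{\dim S_i=2}1_{S_i}$ and $\sum_{\dim S_i=2}1_{\gamma_iS_i}=\sum_{\dim Q=2}1_Q$. Therefore
$$-10=\Phi(1_T)=\sum_{\dim S_i=2}\Phi(1_{S_i})=\sum_{\dim S_i=2}\Phi(1_{\gamma_iS_i})=\sum_{\dim Q=2}\Phi(1_Q)=0,$$
a contradiction. The conjecture is false. $\blacksquare$

## 9. Codimension-two faces in $\mathbb R^n$

For Theorem 2(b),(c) we need an invariant in $\mathbb R^n$, $n\ge2$. In the plane it was attached to points $v\in V$. In $\mathbb R^n$ it is attached to affine subspaces of codimension $2$: project along such a subspace to a plane, and integrate over the subspace.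

Let $\mathcal F_n$ be the group of finite $\mathbb Z$-combinations of indicators of open real $n$-simplices in $\mathbb R^n$, modulo functions supported in finitely many hyperplanes. Let $\ell\subset\mathbb R^n$ be a rational linear subspace of dimension $n-2$. The group $\mathbb Z^n/(\ell\cap\mathbb Z^n)$ is torsion free of rank $2$, hence isomorphic to $\mathbb Z^2$. So there is a linear map $\beta:\mathbb R^n\to\mathbb R^2$ with kernel $\ell$ and $\beta(\mathbb Z^n)=\mathbb Z^2$, unique up to composition with an element of $GL_2(\mathbb Z)$. For example, if $\ell=0\times\mathbb R^{n-2}$, take the first two coordinates. On translates of $\ell$ use the $(n-2)$-volume normalized by the lattice $\ell\cap\mathbb Z^n$ (counting measure if $n=2$). For $v\in V$, $w\ne0$ put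
$$F_t=\beta^{-1}(v+tw),\qquad F=F_0,\qquad H=\beta^{-1}(v+\mathbb Rw).$$

**Step 1: jumps, integrated over $F_t$.** Let $f\in\mathcal F_n$ with a representative $\sum c_i1_{\Delta_i}+h$, and let $\mathcal H$ be the finite set of facet hyperplanes of the $\Delta_i$ and of hyperplanes supporting $h$. If $H'\in\mathcal H$, $H'\ne H$, contains $F_t$, then $F_t=H'\cap H$, so for each $H'$ this happens for at most one $t$. For all other $t$, $H'\cap F_t$ is null in $F_t$. Hence for all but finitely many $t>0$, almost every $x\in F_t$ lies in no member of $\mathcal H\setminus\{H\}$, and near such $x$ the function $f$ is constant on each open side of $H$. Let $f^-$ and $f^+$ be the constants on the sides projecting under $\beta$ to the right and to the left of $v+\mathbb Rw$. Define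
$$j(t)=j^f_{\beta,v,w}(t)=\int_{F_t}(f^--f^+)\,d\mathrm{vol}.$$
Up to finitely many $t$ this is independent of the representative, and it is additive in $f$. It vanishes unless $H$ is a facet hyperplane of some $\Delta_i$.

**Step 2: $j$ is piecewise polynomial.** We need this for $j(0+)$ and $L(j)$ to exist. At a point $x\in H$ on no other member of $\mathcal H$, the jump of $1_{\Delta_i}$ across $H$ is $\pm1$ if $x$ is in the relative interior of a facet $D\subset H$ of $\Delta_i$, and $0$ otherwise. So $j(t)$ is a $\mathbb Z$-combination of functions $\mathrm{vol}(D\cap F_t)$ for $(n-1)$-simplices $D\subset H$.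

On $H$ let $\tau$ be the affine function with $\beta(x)=v+\tau(x)w$, so $F_t=\{x\in H:\tau(x)=t\}$. Let $I$ be an open interval between consecutive values of $\tau$ on the vertices of $D$; let $\mathcal A$ be the set of vertices of $D$ with value below $I$ and $\mathcal B$ the set of those above, both nonempty. For $p\in\mathcal A$, $q\in\mathcal B$ let $x_{pq}(t)$ be the point of level $t$ on the edge $pq$; it is affine in $t$. We claim: *for $t\in I$ the slice $D\cap F_t$ is a union of simplices of its dimension with disjoint interiors, whose vertices are points $x_{pq}(t)$, by a list of index sets that does not depend on $t\in I$.* We prove this for a simplex $D$ of any dimension $m\ge1$ and its level sets, which we write $D_t$, by induction on $m$. For $m=1$ the slice is the single point $x_{pq}(t)$. Let $m>1$ and choose $p_0\in\mathcal A$, $q_0\in\mathcal B$. The level $t\in I$ is attained in the relative interior of $D$, so $D_t$ has dimension $m-1$, and its relative boundary is the union of the slices of the facets of $D$. The facet opposite a vertex $p$ has empty slice if $\mathcal A=\{p\}$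 or $\mathcal B=\{p\}$, and otherwise a slice of dimension $m-2$, to which induction applies. Slices of two different facets of $D$ meet in dimension at most $m-3$, so the nonempty slices are exactly the facets of $D_t$. The point $x_{p_0q_0}(t)$ lies in the facet of $D$ opposite $p$ unless $p\in\{p_0,q_0\}$. For $p\in\{p_0,q_0\}$ it is not even in the affine hull of that facet, since its barycentric coordinate at $p$ is positive. A polytope is the union, with disjoint interiors, of the cones from one of its points over the facets whose affine hulls do not contain that point. So $D_t$ is the union of the cones from $x_{p_0q_0}(t)$ over the slices of the facets opposite $p_0$ and $q_0$, as far as these are nonempty. Coning the simplices found for them by induction proves the claim.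

Now choose a lift $\tilde w\in\mathbb R^n$ of $w$ under $\beta$. Then $F_t=F+t\tilde w$, and in the resulting coordinates on $F_t$ the points $x_{pq}(t)$ are affine in $t$. The volume of each simplex in the claim is a constant times the absolute value of a determinant that is polynomial in $t$ and nonzero for $t\in I$, so it is a polynomial on $I$. (For $n=2$ the slice is one point with counting measure $1$.) Hence $j$ is, up to finitely many $t$, piecewise polynomial with finitely many pieces and bounded support. So $j(0+)$ exists, $j(t)=j(0+)+O(t)$ as $t\to0+$, the limit $L(j)$ of (8) exists, and (9) holds as before, because replacing $w$ by $sw$ replaces $F_t$ by $F_{st}$.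

**Step 3: generic germs, and the jumps around $F$ sum to zero.** For almost every $x\in F$ all members of $\mathcal H$ through $x$ contain $F$, since the others meet $F$ in null sets. Members containing $F$ are preimages of lines through $v$. So near such $x$, off $\mathcal H$, $f$ is the pullback under $\beta$ of a function of the direction from $v$: a step function $g_x$ on $\mathbb S$, which jumps only at rays of lines $\beta(H')$ with $F\subset H'\in\mathcal H$. Let $r=\mathbb R_{>0}w$. For generic $x$ and all small $t>0$ the point $x+t\tilde w$ lies in no member of $\mathcal H\setminus\{H\}$: those not through $x$ stay away, and one through $x$ contains $F$, so it meets $H$ exactly in $F$, while $x+t\tilde w\in F_t\neq F$. Hence $(f^--f^+)(x+t\tilde w)=g_x(r^-)-g_x(r^+)$ for small $t$. The integrands are bounded with bounded support, so dominated convergence, along any sequence $t_m\to0+$ avoiding the exceptional $t$, gives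
$$j(0+)=\int_F\big(g_x(r^-)-g_x(r^+)\big)dx,\qquad\text{hence}\quad\sum_rj_r(0+)=0,\tag{11}$$
the sum being over the finitely many rays $r$ with $H\in\mathcal H$.

**Step 4: the local terms.** Put
$$\Psi^+_{\beta,v}(f)=\sum_r\big[M(v,w)\,j(0+)+\kappa(v,w)L(j)\big].$$
By (i), (ii), (9) each term depends only on $r$, and only the finitely many rays with $H\in\mathcal H$ contribute.

**Step 5: finiteness.** *For fixed $f$ and a fixed choice of one $\beta$ for each $\ell$, $\Psi^+_{\beta,v}(f)\ne0$ for only finitely many $(\ell,v)$.* The subspace $F$ determines $\ell$ (its direction) and $v=\beta(F)$. A contributing ray has $H\in\mathcal H$, $H\supset F$. There are three cases.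

- Some $H\in\mathcal H$ with $H\supset F$ has a non-rational direction space. Then $H$ determines $\ell$, since two different rational subspaces of dimension $n-2$ in $\mathrm{dir}\,H$ would span $\mathrm{dir}\,H$ and make it rational. It also determines $v$: the line $\beta(H)$ has irrational direction (otherwise $\mathrm{dir}\,H$ would be rational), so it contains at most one rational point. So there are finitely many such $(\ell,v)$.
- All members of $\mathcal H$ containing $F$ are rational, and there are at least two. Then $F$ is the intersection of two members of $\mathcal H$, so there are finitely many such $F$.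
- Exactly one $H\in\mathcal H$ contains $F$, and it is rational. Then only the rays of $\pm w$ contribute, $\kappa=0$, and $j_{-w}(0+)=-j_w(0+)$ by (11). The contribution is $j_w(0+)\big(M(v,w)-M(v,-w)\big)=0$, since $M_v(-r)=M_v(r)$.

So $\Psi^+_\beta(f)=\sum_{v\in V}\Psi^+_{\beta,v}(f)$ is defined.

**Step 6: independence of $\beta$.** For $\delta\in SL_2(\mathbb Z)$ we have $j^f_{\delta\beta,\delta v,\delta w}=j^f_{\beta,v,w}$. By (i), (iii) and (11),
$$\Psi^+_{\delta\beta,\delta v}(f)=\Psi^+_{\beta,v}(f)+C(\delta,v)\sum_rj_r(0+)=\Psi^+_{\beta,v}(f),$$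
so $\Psi^+_{\delta\beta}=\Psi^+_\beta$. Put $\Psi_\ell(f)=\Psi^+_\beta(f)+\Psi^+_{\varepsilon\beta}(f)$. Replacing $\beta$ by $\varepsilon\beta$ exchanges the two terms. Replacing $\beta$ by $\delta\beta$ changes neither, because $\varepsilon\delta\beta=(\varepsilon\delta\varepsilon)\varepsilon\beta$ with $\varepsilon\delta\varepsilon\in SL_2(\mathbb Z)$. So $\Psi_\ell$ does not depend on $\beta$. Set $\Psi(f)=\sum_\ell\Psi_\ell(f)$. By Step 5, applied to the choices $\beta$ and to the choices $\varepsilon\beta$, this is a finite sum; $\Psi:\mathcal F_n\to\mathbb R$ is additive.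

**Step 7: invariance.** Let $\gamma(x)=Ax+t$ with $A\in GL_n(\mathbb Z)$, $t\in\mathbb Z^n$. For $\ell'=A\ell$ use $\beta'=\beta\circ A^{-1}$, which has kernel $\ell'$ and maps $\mathbb Z^n$ onto $\mathbb Z^2$. Then $\beta'(\gamma x)=\beta(x)+\theta$ with $\theta=\beta'(t)\in\mathbb Z^2$. Normalized volumes are preserved because $A(\ell\cap\mathbb Z^n)=\ell'\cap\mathbb Z^n$, so $j^{\gamma f}_{\beta',v+\theta,w}=j^f_{\beta,v,w}$. The translation by $\theta$ is an element of $\Gamma^+$ with linear part $I$. By (i), (iii) for this translation and (11), $\Psi^+_{\beta',v+\theta}(\gamma f)=\Psi^+_{\beta,v}(f)$, so $\Psi^+_{\beta'}(\gamma f)=\Psi^+_\beta(f)$. The same argument with $\varepsilon\beta$, for which $\varepsilon\beta\circ A^{-1}=\varepsilon\beta'$, gives $\Psi^+_{\varepsilon\beta'}(\gamma f)=\Psi^+_{\varepsilon\beta}(f)$. As $\ell\mapsto A\ell$ permutes the rational subspaces of dimension $n-2$, $\Psi(\gamma f)=\Psi(f)$.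

**Step 8: rational polytopes.** Let $P$ be a rational $n$-polytope in $\mathbb R^n$. Represent $1_P$ by a triangulation with rational vertices. All members of $\mathcal H$ are then rational, so $\kappa=0$ in all terms, and (6) and (11) give
$$\Psi^+_{\beta,v}(1_P)=\int_F\Phi_v(g_x)\,dx.$$
For generic $x\in F$, now also avoiding the facet hyperplanes of $P$ that do not contain $F$, $g_x$ is the germ of $1_P$. It is $0$ if $x\notin P$ and $1$ if $x$ is in the interior. Otherwise $x$ is in the relative interior of a proper face $E$, and $\mathrm{aff}\,E$ is the intersection of the facet hyperplanes through $x$, all of which contain $F$; so $\mathrm{aff}\,E\supset F$ and $\dim E\ge n-2$. If $E$ is a facet, $g_x$ is a rational half plane. If $\dim E=n-2$, then $\mathrm{aff}\,E=F$, and $g_x$ is the transversal cone of $E$ in the coordinates $\beta$. If $F$ contained an integer point, then $v=\beta(F)\in\mathbb Z^2$, which is excluded. By Lemma 1, therefore, *only codimension-2 faces whose affine hulls contain no integer point can contribute to $\Psi(1_P)$.*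

For an open integral $n$-simplex $Q$ every face has an integral vertex, so $\Psi(1_Q)=0$.

For $P=T\times[0,1]^{n-2}$ the codimension-2 faces are of three kinds: $T$ times a codimension-2 face of the cube, an edge of $T$ times a facet of the cube, and a vertex of $T$ times the cube. Every edge of $T$ contains an integral vertex, so the first two kinds have integer points, and so does an integral vertex of $T$ times the cube. What remains is $\{v_0\}\times[0,1]^{n-2}$, with $\ell=0\times\mathbb R^{n-2}$. Let $\beta$ be the projection to the first two coordinates. The face has normalized volume $1$, $v=v_0$, and the transversal cone is $K$, so $\Psi^+_\beta(1_P)=\Phi_{v_0}(K)=-5$. For $\varepsilon\beta$ we get $\Phi_{\varepsilon v_0}(\varepsilon K)=\Phi_{v_0}(K)=-5$. Hence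
$$\Psi(1_{T\times[0,1]^{n-2}})=-10.$$

## 10. $n$-dimensional sets in $\mathbb R^d$, and the proof of Theorem 2(b),(c)

**Step 1: an invariant for $n$-dimensional sets in $\mathbb R^d$.** We add up $\Psi$ over $n$-planes. Call an $n$-plane $H\subset\mathbb R^d$ a **lattice plane** if it is affinely spanned by points of $\mathbb Z^d$. For example, $\{x+y=1\}\subset\mathbb R^2$ is a lattice line, while $\{x=\frac12\}$ is not. For a lattice plane there is an affine isomorphism $\alpha_H:H\to\mathbb R^n$ with $\alpha_H(H\cap\mathbb Z^d)=\mathbb Z^n$, unique up to $GL_n(\mathbb Z)\ltimes\mathbb Z^n$. Let $\mathcal F_{n,d}$ be the group of finite $\mathbb Z$-combinations of indicators of open real $n$-simplices in $\mathbb R^d$ whose affine hulls are lattice planes, modulo functions supported in finitely many affine subspaces of dimension $<n$. Two different $n$-planes meet in an affine subspace of dimension $<n$, or not at all. So $f\mapsto(f|_H)\circ\alpha_H^{-1}$ is a well-defined additive map $\mathcal F_{n,d}\to\mathcal F_n$, nonzero on a given $f$ for only finitely many $H$. Put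
$$\Psi_{n,d}(f)=\sum_H\Psi\big((f|_H)\circ\alpha_H^{-1}\big).$$

By Section 9 this is additive and independent of the $\alpha_H$. It is invariant under $\gamma\in GL_d(\mathbb Z)\ltimes\mathbb Z^d$: such $\gamma$ permutes the lattice planes, $\gamma(H\cap\mathbb Z^d)=\gamma H\cap\mathbb Z^d$, and so $\alpha_{\gamma H}\circ\gamma|_H\circ\alpha_H^{-1}\in GL_n(\mathbb Z)\ltimes\mathbb Z^n$, under which $\Psi$ is invariant. For an open integral $n$-simplex $Q$, $\mathrm{aff}\,Q$ is a lattice plane and $\alpha_{\mathrm{aff}\,Q}(Q)$ is integral, so $\Psi_{n,d}(1_Q)=0$. Finally $P_{n,d}$ lies in the lattice plane $\Pi=\mathbb R^n\times\{0\}^{d-n}$, so $\Psi_{n,d}(1_{P_{n,d}})=\Psi(1_{T\times[0,1]^{n-2}})=-10$.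

**Step 2: proof of (c).** Suppose the two identities hold. We first check that they are identities in $\mathcal F_{n,d}$. All coefficients of the $1_{S_i}$ are positive, so the restriction of $\sum_i1_{S_i}$ to a plane $\mathrm{aff}\,S_i$ is nonzero modulo lower-dimensional sets. By the first identity $\mathrm{aff}\,S_i$ must be $\Pi$ or some $\mathrm{aff}\,Q_j$, hence a lattice plane, and then so is $\gamma_i\,\mathrm{aff}\,S_i$. Therefore
$$-10r=\Psi_{n,d}\Big(r\,1_{P_{n,d}}+\sum_j1_{Q_j}\Big)=\sum_i\Psi_{n,d}(1_{S_i})=\sum_i\Psi_{n,d}(1_{\gamma_iS_i})=\sum_j\Psi_{n,d}(1_{Q_j'})=0,$$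
a contradiction since $r\ge1$.

**Step 3: proof of (b).** The count is $G(P_{n,d},k)=G(T,k)(k+1)^{n-2}=(95k^2+k+1)(k+1)^{n-2}$. Suppose $P_{n,d}=\bigsqcup S_i$ and $\bigsqcup\gamma_iS_i=\bigsqcup_{Q\in\mathcal Q}Q$ with $\gamma_i(x)=U_ix+t_i$. All $S_i\subset\Pi$ have dimension at most $n$. Each $Q$ lies in the finite union of the sets $\gamma_iS_i$ of dimension at most $n$, so $\dim Q\le n$. Discarding the simplices of dimension $<n$ gives
$$1_{P_{n,d}}=\sum_{\dim S_i=n}1_{S_i},\qquad\sum_{\dim S_i=n}1_{\gamma_iS_i}=\sum_{\dim Q=n}1_Q$$
modulo functions supported in finitely many affine subspaces of dimension $<n$. This is the situation of (c) with $r=1$ and no $Q_j$, which is impossible. $\blacksquare$
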